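# Nilpotence of the classes $b_{ts}$ over quotients of the dual Steenrod algebra

Throughout, $p$ is an odd prime and $k=\mathbb F_p$.

## 1. Hopf algebras, cobar cocycles, and cohomology of group schemes

### 1.1 The Hopf algebras

Let $A=E(\tau_0,\tau_1,\dots)\otimes k[\xi_1,\xi_2,\dots]$ be the dual of the mod $p$ Steenrod algebra, with $|\xi_n|=2(p^n-1)$, $\xi_0=1$ and
$$\Delta\xi_n=\sum_{i=0}^n\xi_{n-i}^{p^i}\otimes\xi_i,\qquad \Delta\tau_n=\tau_n\otimes1+\sum_{i=0}^n\xi_{n-i}^{p^i}\otimes\tau_i .$$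
Since $A$ is connected, a homogeneous ideal $I$ in the augmentation ideal with $\Delta I\subset I\otimes A+A\otimes I$ is a Hopf ideal, and $A/I$ is a quotient Hopf algebra.

**Definition (the Hopf algebras $D_{t,m}$).** Let $m\ge t\ge1$. The ideal $(\xi_1,\dots,\xi_{t-1})$ of $A$ is a Hopf ideal, because every term of $\Delta\xi_n$ with $n<t$ has a factor $\xi_i$ with $0<i<t$. Inside the quotient put
$$D_{t,m}=k[\xi_t,\xi_{t+1},\dots,\xi_m]\subset A/(\xi_1,\dots,\xi_{t-1}).$$
It is a sub-Hopf algebra, since $\Delta\xi_n$ involves only $\xi_i$ with $i\le n$. In it, $\xi_l=0$ for $0<l<t$.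

Example. For $p=3$, $D_{1,3}=\mathbb F_3[\xi_1,\xi_2,\xi_3]$, where $\xi_1$ is primitive, $\Delta\xi_2=\xi_2\otimes1+\xi_1^3\otimes\xi_1+1\otimes\xi_2$ and $\Delta\xi_3=\xi_3\otimes1+\xi_2^3\otimes\xi_1+\xi_1^9\otimes\xi_2+1\otimes\xi_3$.

### 1.2 The cobar complex and the classes $h$ and $b$

For a commutative Hopf algebra $S$ over a field $K$ of characteristic $p$, with augmentation ideal $\bar S$, let $\bar\Delta x=\Delta x-x\otimes1-1\otimes x$. The cobar complex has $C^n=\bar S^{\otimes n}$, elements written $[x_1|\dots|x_n]$, differential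
$$d[x_1|\dots|x_n]=\sum_i(-1)^i[x_1|\dots|\bar\Delta x_i|\dots|x_n],$$
and product given by juxtaposition. Its cohomology is $H^*(S)=\mathrm{Ext}^*_S(K,K)$, computed in $S$-comodules. It is graded commutative, so even-degree classes are central. With coefficients in a comodule $M$ one uses $\bar S^{\otimes n}\otimes M$. If $S$ is graded, the complex splits by internal degree. For a quotient Hopf algebra $B$ of $A$ the bigraded ring is written $\mathrm{Ext}^{**}_B$. (In $A$ the odd elements $\tau_i$ bring extra signs, but they do not occur in the cocycles below.)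

**Definition (the classes $h(x)$ and $b(x)$).** Let $x\in S$ be primitive. Put
$$h(x)=[x]\in H^1(S),\qquad b(x)=\Big[\sum_{0<i<p}\tfrac1p\tbinom pi\,x^i\,|\,x^{p-i}\Big]\in H^2(S).$$

The second expression is a cocycle. In the Hopf ring $\mathbb Z[x]$, $p$ times it is $\bar\Delta(x^p)=-d[x^p]$, so $p$ times its coboundary is zero; the cobar complex of $\mathbb Z[x]$ is torsion free. Now reduce mod $p$. Both classes are natural for Hopf maps, and $b(cx)=c^pb(x)$ for $c\in K$.

Whenever $\xi_t$ is primitive in a quotient $B$ of $A$, so is $\xi_t^{p^s}$, and we set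
$$h_{ts}=h(\xi_t^{p^s})\in\mathrm{Ext}_B^{1,2p^s(p^t-1)},\qquad b_{ts}=b(\xi_t^{p^s})\in\mathrm{Ext}_B^{2,2p^{s+1}(p^t-1)} .$$
Both are defined as soon as $\xi_1=\dots=\xi_{t-1}=0$ in $B$.

Example. For $p=3$, $b(x)=[x|x^2]+[x^2|x]$. In $D_{1,2}$ we have $d[\xi_2]=-[\xi_1^p|\xi_1]$, so $h_{11}h_{10}=0$.

**Fact 1** (Jantzen, *Representations of Algebraic Groups*, I.4). If $x$ is primitive, then
$$H^*(K[x])=E(h(x^{p^s}):s\ge0)\otimes P(b(x^{p^s}):s\ge0),$$
and $H^*(K[x]/x^{p^r})=E(h(x^{p^s}))\otimes P(b(x^{p^s}))$ with $0\le s<r$.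

So over $k[\xi_t]$ every $b_{ts}$ is a polynomial generator. More coordinates mean more coboundaries, and our subject is how many are needed to make $b_{ts}$ nilpotent.

### 1.3 The language of group schemes

A commutative Hopf algebra $S$ is the coordinate ring of a group scheme $G=\mathrm{Spec}\,S$; a $G$-module is an $S$-comodule, and $H^*(S)=H^*(G;K)$. Examples: $K[x]$ with $x$ primitive gives $\mathbb G_a$; $K[T]/T^{p^r}$ gives $\mathbb G_{a(r)}$; for a finite group $Q$, $\mathrm{Map}(Q,K)$ gives the constant group scheme, whose modules are the $KQ$-modules and whose cohomology over $k$ is $H^*(Q)=H^*(Q;\mathbb F_p)$. An infinitesimal group scheme of height $\le r$ is one whose coordinate ring is finite dimensional with $f^{p^r}=0$ for all $f$ in the augmentation ideal; $\mathbb G_{a(r)}$ is an example.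

For $C=\mathbb Z/p$ recall $H^*(C)=E[e]\otimes P[\omega]$, where $e\in H^1(C)=\mathrm{Hom}(C,\mathbb F_p)$ is the identity and $\omega=\beta e$ is its Bockstein.

**Lemma 1.** Let $x\in\mathrm{Map}(C,k)$ be the identity function of $C=\mathbb Z/p$. Then $h(x^{p^s})=e$ for all $s\geq 0$, and $b(x^{p^s})$ is a nonzero multiple of $\omega$. In particular it is not nilpotent.

*Proof.* As functions on $\mathbb F_p$, $x^{p^s}=x$, so take $s=0$. The class $b(x)$ is represented by the cocycle $(c,c')\mapsto\frac1p\big((c+c')^p-c^p-c'^p\big)$ mod $p$, on integer lifts. The residue $c^p$ mod $p^2$ depends only on $c$ mod $p$ and is congruent to $c$ mod $p$, so $c\mapsto c^p$ is a lift of the cochain $e$ to $\mathbb Z/p^2$. Its coboundary at $(c,c')$ is $c^p+c'^p-(c+c')^p$, which is $-p$ times our cocycle. So $b(x)=\mp\beta e$, the sign depending on conventions. $\square$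

**Fact 2** (Lyndon–Hochschild–Serre; Jantzen I.6; Ravenel, *Complex Cobordism*, A1.3.14). Let $S'\subset S$ be commutative Hopf algebras and $S''=S/S\cdot(S')^+$. There is a multiplicative spectral sequence $E_2^{a,b}=H^a(S',H^b(S''))\Rightarrow H^{a+b}(S)$. The filtration satisfies $F^iF^j\subset F^{i+j}$, it is finite on $H^d(S)$ ($0\le a\le d$), and $F^1$ is the kernel of the restriction $H^*(S)\to H^*(S'')$. Internal gradings are respected. Additively the same holds with coefficients in an $S$-comodule.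

**Fact 3** (Suslin–Friedlander–Bendel, *Support varieties for infinitesimal group schemes*, J. AMS 10 (1997), Thm 4.3, with trivial coefficients). Let $G$ be an infinitesimal group scheme of height $\le r$ over a field $k$ of characteristic $p$, and $z\in H^n(G,k)$. If for every field extension $K/k$ and every homomorphism $\nu:\mathbb G_{a(r),K}\to G_K$ the class $\nu^*(z_K)$ is nilpotent, then $z$ is nilpotent.

### 1.4 Weights

A Hopf algebra may carry a grading other than the internal degree; we then speak of weights and write $H^a(S)_v$ for the weight-$v$ part. If $x$ is primitive of weight $w$, then $h(x^{p^s})$ has weight $p^sw$ and $b(x^{p^s})$ has weight $p^{s+1}w$. Example: in $H^*(k[x])$ with $x$ of weight $1$, every monomial has degree at most its weight, so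
$$H^a(k[x])_v=0\quad\text{for }a>v. \tag{1}$$

**Lemma 2.** Let $S$ be a nonnegatively graded commutative Hopf algebra with $S_0=k$, and $M$ a graded $S$-comodule with weights bounded below. If $H^a(S,M)_v\ne0$, there is $w$ with $H^a(S)_{v-w}\ne0$ and $M_w\ne0$.

*Proof.* The coaction preserves weight and is $m\mapsto1\otimes m+(\text{terms in }S_{>0}\otimes M_{<|m|})$. So each $M_{\le w}$ is a subcomodule, and the subquotient $M_w$ has trivial coaction. The weight-$v$ part of the cobar complex involves only $M_{\le v}$, so it has a finite filtration whose subquotients have cohomology $H^a(S)_{v-w}\otimes M_w$. If all of these vanish, so does $H^a(S,M)_v$. $\square$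

## 2. Two conjectured nilpotences, and the theorem behind them

The source of the problem, "Stable Homotopy Over The Steenrod Algebra" (http://hopf.math.purdue.edu/Palmieri/palmieri-steenrod.pdf), conjectures the following.

(a) The element $b_{11}\in\mathrm{Ext}_A^{2,2p^2(p-1)}(\mathbb F_p,\mathbb F_p)$ is nilpotent.

(b) Fix $t\ge1$ and let $j=\frac{p+1}2$. Then $b_{tt}$ is nilpotent in $\mathrm{Ext}_B^{**}(\mathbb F_p,\mathbb F_p)$, where
$$B=\mathbb F_p[\xi_t,\xi_{2t},\dots,\xi_{jt},\xi_{jt+1},\xi_{jt+2},\dots]$$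
is the quotient of $A$ by all $\tau_i$ and all $\xi_i$ with $i<jt$, $t\nmid i$.

(The source prints the element in (b) as $b_{1t}$; it is the class built from $\xi_t^{p^t}$.) For $p=3$, $t=2$ we have $j=2$ and $B=\mathbb F_3[\xi_2,\xi_4,\xi_5,\dots]$. Are (a) and (b) true? Both are, and more holds.

**Theorem A.** For all $s\ge t$, $b_{ts}$ is nilpotent in $\mathrm{Ext}_{D_{t,pt}}$. Hence $b_{ts}$ $(s\ge t)$ is nilpotent in $\mathrm{Ext}_B$ for every quotient Hopf algebra $B$ of $A$ with $\xi_1=\dots=\xi_{t-1}=0$ in $B$.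

**Theorem B.**
1. If $t\le m<pt$, no $b_{ts}$ $(s\ge0)$ is nilpotent in $\mathrm{Ext}_{D_{t,m}}$. If $m\ge pt$, $b_{ts}$ is nilpotent in $\mathrm{Ext}_{D_{t,m}}$ if and only if $s\ge t$.
2. Let $B$ be a quotient Hopf algebra of $A$ with $\xi_1=\dots=\xi_{t-1}=0$. Then $b_{ts}$ is nilpotent in $\mathrm{Ext}_B$ if and only if $s\ge t$ or $\xi_t^{p^s}=0$ in $B$.

The second sentence of Theorem A follows from the first by naturality along $D_{t,pt}\subset A/(\xi_1,\dots,\xi_{t-1})\to B$. Part (a) is the case $t=s=1$, $B=A$. Part (b) is the case $s=t$ with the given $B$: for $0<i<t$ we have $i<jt$ and $t\nmid i$, so $\xi_i=0$ there.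

## 3. Small quotients: elements of order $p$, and the role of $\xi_{pt}$

**Lemma 3.** If $t\le m<pt$, then no $b_{ts}$ $(s\ge0)$ is nilpotent in $\mathrm{Ext}_{D_{t,m}}$.

*Proof.* Look at $\mathbb F_p$-points. An algebra map $D_{t,m}\to\mathbb F_p$ is a choice of values $a_i$ of $\xi_i$, $t\le i\le m$. The product of $(a_i)$ and $(a_i')$ has $n$-th coordinate $\sum_la_{n-l}^{p^l}a'_l=\sum_la_{n-l}a'_l$, because $a^p=a$ in $\mathbb F_p$. So the group of points is
$$\Big\{1+\sum_{i=t}^ma_iF^i\Big\}\subset(\mathbb F_p[F]/F^{m+1})^\times .$$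
The element $g=1+F^t$ satisfies $g^p=1+F^{pt}=1$ since $m<pt$. So $c\mapsto g^c$ is a homomorphism from $\mathbb Z/p$ and gives a Hopf map $D_{t,m}\to\mathrm{Map}(\mathbb Z/p,\mathbb F_p)$ sending $\xi_t$ to $c\mapsto c$. It sends $b_{ts}$ to the class of Lemma 1, which is not nilpotent. $\square$

Example. For $p=3$, $t=1$, $m=2$, this is $(1+F)^3=1$ in $\mathbb F_3[F]/F^3$. When $m=3$, $(1+F)^3=1+F^3\neq1$ and $1+F$ has order $9$. The pullback of $\omega$ along $\mathbb Z/9\to\mathbb Z/3$ vanishes, because $e$ then lifts to a homomorphism $\mathbb Z/9\to\mathbb Z/9$. So the obstruction of Lemma 3 disappears exactly when $\xi_{pt}$ arrives, and any proof must use $\xi_{pt}$.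

**Lemma 4.** If $s<t$, then $b_{ts}$ is not nilpotent in $\mathrm{Ext}_{D_{t,m}}$ for any $m\ge t$.

*Proof.* The ideal $(\xi_i\ (i>t),\ \xi_t^{p^t})$ is a Hopf ideal. Indeed $\xi_t^{p^t}$ is primitive. A term $\xi_{i-l}^{p^l}\otimes\xi_l$ of $\Delta\xi_i$ with $i>t$ is visibly in the ideal unless $l$ and $i-l$ both lie in $\{0,t\}$. That forces $i=2t$, $l=t$, and the term is $\xi_t^{p^t}\otimes\xi_t$, which is in the ideal too. The quotient is $k[\xi_t]/\xi_t^{p^t}$, and there $b_{ts}$ with $s<t$ is a polynomial generator by Fact 1. $\square$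

For example, $b_{10}$ is not nilpotent over $D_{1,m}$ for any $m$; the first candidate is $b_{11}$.

What produces relations? The simplest one, from $\xi_{2t}$, is a relation between $h$'s: $[\xi_t^{p^t}|\xi_t]=-d[\xi_{2t}]$, so $h_{tt}h_{t0}=0$. A sensible first plan is to turn it into relations between $b$'s and to run those down to zero. For the conversion we need an operation on cohomology that produces $b(x)$ out of $h(x)$.

## 4. The norm $N:H^n(G)\to H^{pn}(G\times\mathbb Z/p)$

Let $G=\mathrm{Spec}\,S$ over $k$, $Q=\mathbb Z/p$ with generator $\sigma$, $H^*(Q)=E[e']\otimes P[\omega']$ with $\omega'=\beta e'$, $e'(\sigma)=1$, and $m=(p-1)/2$. By Künneth, $H^*(G\times Q)=H^*(S)\otimes H^*(Q)$; "$Q$-degree" means degree in the second factor.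

For a bounded-below complex $M$ of modules over a group scheme $H$, $\mathbb H^*(H;M)$ is the cohomology of $I^H$, where $M\to I$ is a quasi-isomorphism to a bounded-below complex of injectives. It is invariant under quasi-isomorphism, has long exact sequences, and every invariant cocycle $m\in M^H$ has a class in it. The class of $m\otimes m'$ in $\mathbb H^*(H;M\otimes M')$ is the product of the classes. If $k\to M$ is a quasi-isomorphism, we say that $M$ is a resolution of $k$, and $\mathbb H^*(H;M)=H^*(H;k)$.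

**Definition (norm).** Let $k\to J$ be an injective resolution by $G$-modules. Then $J^{\otimes p}$, with $G$ acting diagonally and $Q$ permuting the factors cyclically with Koszul signs, is a resolution of $k$ by $G\times Q$-modules. Let $u\in(J^n)^G$ be a cocycle. Then $u^{\otimes p}$ is $G$-invariant, and also $Q$-invariant: moving one factor past the $p-1$ others costs the sign $(-1)^{n\cdot n(p-1)}=1$. Let $N(u)\in H^{pn}(G\times Q;k)$ be the class of $u^{\otimes p}$.

Example. For $n=0$ and $u=c\in k$, $N(c)=c^p=c$.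

**(N1) $N(u)$ depends only on the class of $u$, and $N(0)=0$.** Let $u'=u+dv$ with $v\in(J^{n-1})^G$. Let $L$ be the complex with trivial $G$-action, basis $e_0,e_1$ in degree $n$ and $e_{01}$ in degree $n-1$, and $de_{01}=e_1-e_0$. Then $f:L\to J$, $e_0\mapsto u$, $e_1\mapsto u'$, $e_{01}\mapsto v$, is a $G$-chain map, and $L\to k[-n]$, $e_0,e_1\mapsto1$, is a quasi-isomorphism. Hence $L^{\otimes p}\to k[-n]^{\otimes p}=k[-pn]$ is a quasi-isomorphism of complexes of $G\times Q$-modules (the action on $k[-pn]$ is trivial by the sign computed above). The invariant cocycles $e_0^{\otimes p}$ and $e_1^{\otimes p}$ have the same image, so they have the same class in $\mathbb H^{pn}(G\times Q;L^{\otimes p})$. Applying $f^{\otimes p}$ gives $N(u)=N(u')$. Clearly $N(0)=0$.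

**(N2) Any resolution may be used; $N$ is natural and multiplies weights by $p$.** Let $M$ be a resolution of $k$ by $G$-modules in nonnegative degrees. Since $J$ is injective there is a chain map $\varphi:M\to J$ over $\mathrm{id}_k$. Then $\varphi^{\otimes p}$ is $G\times Q$-equivariant, lies over $\mathrm{id}_k$, and sends $u^{\otimes p}$ to $\varphi(u)^{\otimes p}$. So $N$ can be computed from $M$ if the class has an invariant representative there. For $\rho:G'\to G$, apply this to $J$ regarded as a resolution by $G'$-modules: it gives $N(\rho^*u)=(\rho\times\mathrm{id})^*N(u)$. If $S$ is graded, take $J$ to consist of graded cofree comodules; then $u$ of weight $v$ gives $u^{\otimes p}$ of weight $pv$.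

**(N3) The $Q$-degree $0$ component of $N(u)$ is $u^p$.** This component is the restriction to $G$, where $u^{\otimes p}$ represents $u^p$.

**(N4) $N(uv)=\pm N(u)N(v)$, with sign $+$ if $|u||v|$ is even.** The class $uv$ is represented by $u\otimes v$ in the resolution $J\otimes J$. The shuffle $(J\otimes J)^{\otimes p}\cong J^{\otimes p}\otimes J^{\otimes p}$ with Koszul signs is equivariant and sends $(u\otimes v)^{\otimes p}$ to $(-1)^{|u||v|p(p-1)/2}\,u^{\otimes p}\otimes v^{\otimes p}$.

**Lemma 5.** There are nonzero $a\in H^{p-1}(Q)$ and $a'\in H^{p-2}(Q)$ such that $N(h(x))=h(x^p)\otimes a+b(x)\otimes a'$ for every primitive $x$ in every $S$.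

The nonvanishing is the classical fact that $P^0=1$ and $\beta P^0=\beta$ (Steenrod–Epstein, *Cohomology Operations*, Ch. VII). Here is a direct proof in our setting.

**Step 1: the shape of the formula.** By naturality take $S=k[x]$, $x$ of weight $1$. Then $N(h(x))$ has weight $p$ (and $H^*(Q)$ has weight $0$). By Fact 1 the only generator of weight less than $p$ is $h(x)$, of weight $1$ and square zero, so the weight-$p$ part of $H^*(k[x])$ is spanned by $h(x^p)$ and $b(x)$. By degrees,
$$N(h(x))=h(x^p)\otimes\alpha\,\omega'^m+b(x)\otimes\alpha'e'\omega'^{m-1},\qquad \alpha,\alpha'\in k. \tag{2}$$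

**Step 2: $\alpha$ and $\alpha'$ are not both zero, that is, $N(h(x))\ne0$ in (2).** The idea is to compute $N(h(x))$ from a very short resolution and to count dimensions. Let $G=\mathbb G_a$, $H=G\times Q$, and let $W=\langle1,x\rangle\subset k[x]$, a comodule with weights $0,1$. Let $M$ be the complex $W\to k\bar u$ in degrees $0,1$, with $d1=0$, $dx=\bar u$, and $\bar u$ invariant of weight $1$. It is a resolution of $k$. The class of $\bar u$ is, up to sign, the connecting homomorphism of $0\to k\to W\to k\bar u\to0$ on $\bar u$; lifting $\bar u$ to $x$ one finds $\pm h(x)$. So the class of $\bar u^{\otimes p}$ in $\mathbb H^p(H;K)$, where $K=M^{\otimes p}$, is $N(\pm h(x))=\pm N(h(x))$.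

We have $K^i=\bigoplus_{|I|=i}K_I$, over $i$-element subsets $I\subset\mathbb Z/p$, where $K_I$ has the factor $k\bar u$ in the positions of $I$ and $W$ elsewhere. The top term $K^p=k\,\bar u^{\otimes p}$ is the trivial module in weight $p$. The sequence $0\to K^p[-p]\to K\to K^{<p}\to0$ gives, in weight $p$, the exact sequence
$$H^{j-p}(H)_0\xrightarrow{\ \mu\ }H^j(H)_p\to\mathbb H^j(H;K^{<p})_p\to H^{j+1-p}(H)_0\xrightarrow{\ \mu\ }H^{j+1}(H)_p .$$
The map $\mu$ is $H^*(H)$-linear up to sign and sends $1$ to $\pm N(h(x))$, so it is multiplication by $\pm N(h(x))$. Here $H^*(H)_0=H^*(Q)$ is one-dimensional in each degree $\ge0$, and $H^j(H)_p=h(x^p)\otimes H^{j-1}(Q)\oplus b(x)\otimes H^{j-2}(Q)$ is two-dimensional for $j\ge2$. Suppose $N(h(x))=0$. Then $\mu=0$ and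
$$\dim\mathbb H^j(H;K^{<p})_p=3\quad\text{for }j\ge p. \tag{3}$$
We contradict this for $j\ge2p$.

First, let $0<i<p$. Then $Q$ permutes the $i$-element subsets of $\mathbb Z/p$ freely, so $K^i$ is coinduced from $G$, and by Shapiro's lemma $H^j(H;K^i)$ is a sum of groups $H^j(G;K_I)$. The weights of $K_I$ are $\ge0$, so by Lemma 2 and (1), $H^j(G;K_I)_p=0$ for $j>p$. The part of $K$ in degrees $1,\dots,p-1$ therefore has no hypercohomology of weight $p$ in degrees $j>p+(p-1)$. So $\mathbb H^j(H;K^{<p})_p\cong H^j(H;K^0)_p$ for $j\ge2p$, with $K^0=W^{\otimes p}$.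

Next we compute $H^b(Q;W^{\otimes p})$ for $b\ge1$. The words in $1,x$ of length $p$ form a basis permuted by $Q$; the constant words $1^{\otimes p}$, $x^{\otimes p}$ are fixed and all other orbits are free. So $H^b(Q;W^{\otimes p})=H^b(Q)\otimes V$, where $V$ has basis $v_0,v_p$ (the classes of $1^{\otimes p},x^{\otimes p}$) in weights $0,p$. The coaction of $k[x]$ on $W^{\otimes p}$ gives
$$x^{\otimes p}\mapsto 1\otimes x^{\otimes p}+x^p\otimes1^{\otimes p}+\sum_{0<i<p}x^i\otimes s_i,$$
where $s_i$ is the sum of all words with exactly $i$ entries equal to $1$. It is a sum of free orbits, $s_i=\sum_{\tau\in Q}\tau(t_i)$, so the map $k\to W^{\otimes p}$, $1\mapsto s_i$, factors through the free module $k[Q]$ and is zero on $H^b(Q;-)$. Hence $v_p\mapsto1\otimes v_p+x^p\otimes v_0$ in $V$.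

Now $H^*(G;V)_p$ follows from $0\to kv_0\to V\to kv_p\to0$: the weight-$p$ cohomology of $kv_p$ is $H^*(k[x])_0=k$ in degree $0$, that of $kv_0$ is $\langle h(x^p)\rangle$ in degree $1$ and $\langle b(x)\rangle$ in degree $2$, and the connecting map sends $1$ to $\pm h(x^p)$. So $H^a(G;V)_p$ is one-dimensional for $a=2$ and zero otherwise.

Finally, Fact 2 with coefficients gives $E_2^{a,b}=H^a(G;H^b(Q;W^{\otimes p}))\Rightarrow H^{a+b}(H;W^{\otimes p})$. In weight $p$ and total degree $j\ge2p$ the term with $b=0$ vanishes by Lemma 2 and (1), because $a=j>p$; the terms with $b\ge1$ vanish except $E_2^{2,j-2}$, of dimension $1$. So $\dim H^j(H;W^{\otimes p})_p\le1$, contradicting (3). Hence $N(h(x))\ne0$.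

**Step 3: $\alpha$ and $\alpha'$ determine each other up to a nonzero factor.** Let $C=\mathbb Z/p$ with generator $g$, $e(g)=1$. Pull (2) back along $C\to\mathbb G_a$, $x\mapsto\mathrm{id}$. By Lemma 1,
$$N(e)=\alpha\,e\,\omega'^m+\alpha''\,\omega\,e'\omega'^{m-1}, \tag{4}$$
where $\alpha''$ is a nonzero multiple of $\alpha'$. Let $\psi$ be the automorphism of $C\times Q$ with $\psi(g)=g$, $\psi(\sigma)=g\sigma$. We claim $\psi^*N(e)=N(e)$. Let $J$ be an injective resolution of $k$ by $C$-modules, $u\in J^1$ an invariant cocycle for $e$, and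
$$\Phi(v_1\otimes v_2\otimes\dots\otimes v_p)=v_1\otimes gv_2\otimes\dots\otimes g^{p-1}v_p\quad\text{on }J^{\otimes p}.$$
With $\sigma(v_1\otimes\dots\otimes v_p)=\pm v_p\otimes v_1\otimes\dots\otimes v_{p-1}$,
$$\Phi\sigma(v_1\otimes\dots\otimes v_p)=\pm v_p\otimes gv_1\otimes\dots\otimes g^{p-1}v_{p-1},\qquad \sigma\Phi(v_1\otimes\dots\otimes v_p)=\pm g^{p-1}v_p\otimes v_1\otimes gv_2\otimes\dots\otimes g^{p-2}v_{p-1},$$
with the same sign. Since $g^p=1$, $\Phi\sigma=g^{\otimes p}\sigma\Phi$; also $\Phi$ commutes with $g^{\otimes p}$. So $\Phi:J^{\otimes p}\to\psi^*(J^{\otimes p})$ is an isomorphism of complexes of $C\times Q$-modules over $\mathrm{id}_k$, and it fixes $u^{\otimes p}$. The class of $u^{\otimes p}$ in the source is $N(e)$ and in the target it is $\psi^*N(e)$. This proves the claim.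

Now $\psi^*e=e+e'$ and $\psi^*e'=e'$, so by naturality of the Bockstein $\psi^*\omega=\omega+\omega'$ and $\psi^*\omega'=\omega'$. From (4),
$$0=\psi^*N(e)-N(e)=(\alpha+\alpha'')\,e'\omega'^m,$$
so $\alpha''=-\alpha$. By Step 2 both $\alpha$ and $\alpha'$ are nonzero. $\square$

## 5. From $h(x)h(y)=0$ to relations between the classes $b$

**Lemma 6.** Let $S=k[x,y,u]$ with $x,y$ primitive and $\Delta u=u\otimes1+1\otimes u+x\otimes y$. Then for all $l\ge1$,
$$b(x)^{p^l}\,b(y^{p^l})=b(x^{p^l})\,b(y)^{p^l}\quad\text{in }H^*(S). \tag{5}$$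

*Proof.* By induction we prove (5) together with the auxiliary relation, for $r\ge0$,
$$b(x)^{p^r}h(y^{p^{r+1}})=h(x^{p^{r+1}})\,b(y)^{p^r}. \tag{6}$$

**Step 1: (6) for $r=0$.** Since $[x|y]=-d[u]$, $h(x)h(y)=0$. By (N1) and (N4), $N(h(x))N(h(y))=0$. Expand with Lemma 5; note $a'a'=0$, $aa'\ne0$, $|a|$ is even and $|a'|$ is odd. Moving $a'$ past $h(y^p)$ costs a sign, so the $Q$-degree $2p-3$ component is
$$\big(h(x^p)b(y)-b(x)h(y^p)\big)\otimes aa'=0 .$$

**Step 2: (6) for $r$ implies (5) for $l=r+1$ and (6) for $r+1$.** Write $\mathsf B=b(x)^{p^r}$, $\mathsf B'=b(y)^{p^r}$, $x'=x^{p^{r+1}}$, $y'=y^{p^{r+1}}$. By (N3), $N(\mathsf B)=\mathsf B^p\otimes1+\mathsf B_1\otimes e'+(Q\text{-degree}\ge2)$, and similarly for $\mathsf B'$. As $|\mathsf B|,|\mathsf B'|$ are even, applying $N$ to $\mathsf Bh(y')=h(x')\mathsf B'$ gives, with no sign,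
$$N(\mathsf B)\big(h(y'^p)\otimes a+b(y')\otimes a'\big)=\big(h(x'^p)\otimes a+b(x')\otimes a'\big)N(\mathsf B').$$
The lowest $Q$-degree is $p-2$, where
$$\mathsf B^p\,b(y')\otimes a'=b(x')\,\mathsf B'^p\otimes a' .$$
In $Q$-degree $p-1$ the terms involving $\mathsf B_1$ and $\mathsf B'_1$ contain $e'a'=0$, so
$$\mathsf B^p\,h(y'^p)\otimes a=h(x'^p)\,\mathsf B'^p\otimes a .$$
Since $a,a'\ne0$, the first line is (5) for $l=r+1$ and the second is (6) for $r+1$. $\square$

As a check on the sign in (6), map $S$ to $\mathrm{Map}(\mathbb Z/p,k)$ by $x,y\mapsto\mathrm{id}$, $u\mapsto(c\mapsto c^2/2)$; this is a Hopf map because $\frac{(c+c')^2}2=\frac{c^2}2+\frac{c'^2}2+cc'$. For $r=0$ both sides of (6) go to the same nonzero multiple of $e\omega$.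

Put $q=p^t$ and, in $\mathrm{Ext}_{D_{t,pt}}$, $\beta_i=b_{t,it}=b(\xi_t^{q^i})$.

**Corollary 7.** $\beta_{i+1}^{\,q+1}=\beta_{i+2}\,\beta_i^{\,q}$ for all $i\ge0$.

*Proof.* We have $2t\le pt$. In $\Delta\xi_{2t}$ the term $\xi_{2t-l}^{p^l}\otimes\xi_l$ is zero unless $l\in\{0,t,2t\}$, so $\Delta\xi_{2t}=\xi_{2t}\otimes1+\xi_t^q\otimes\xi_t+1\otimes\xi_{2t}$. Hence $x\mapsto\xi_t^{q^{i+1}}$, $y\mapsto\xi_t^{q^i}$, $u\mapsto\xi_{2t}^{q^i}$ is a Hopf map $S\to D_{t,pt}$. In (5) with $l=t$, the classes $b(x)$ and $b(y^q)$ both map to $\beta_{i+1}$, $b(x^q)$ maps to $\beta_{i+2}$, and $b(y)$ maps to $\beta_i$. $\square$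

These relations cannot finish the job alone. Their proof uses only $\xi_t$ and $\xi_{2t}$, so they hold in $\mathrm{Ext}_{D_{t,2t}}$; and $2t<pt$, so by Lemma 3 no $\beta_i$ is nilpotent there. The map of Lemma 3 sends all $\beta_i$ to one and the same multiple of $\omega$, and both sides of Corollary 7 go to the same element.

What the relations do give is divisibility. With $i=0$, $\beta_1^{q+1}\in(\beta_0)$. For $s\ge1$, $\beta_s^{q+1}=\beta_{s+1}\beta_{s-1}^q\in(\beta_{s+1})$, so by induction $\beta_1^{(q+1)^{s-1}}\in(\beta_s)$ (the $\beta_s$ are central). Multiplying,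
$$\beta_1^M\in(\beta_0\beta_1\cdots\beta_{p-1}),\qquad M=(q+1)+\sum_{s=1}^{p-1}(q+1)^{s-1}. \tag{7}$$
For $p=3$, $t=1$: $M=4+1+4=9$. So it is enough that the product $\beta_0\beta_1\cdots\beta_{p-1}$ be nilpotent, and it is here that $\xi_{pt}$ must enter.

## 6. A product of $p$ classes on a unitriangular matrix group

A natural tool is Fact 3, which needs an infinitesimal group. On the Frobenius kernel of $\mathrm{Spec}\,D_{t,pt}$, with coordinate ring $D_{t,pt}/(\xi_i^p)$, the class $b_{tt}$ is already zero, since $\xi_t^{p^t}=0$ there. This says little, because $b_{tt}$ comes from $H^*(D')$, $D'=k[\xi_i^p]$; under the Frobenius isomorphism $D_{t,pt}\cong D'$ it corresponds to $b_{t,t-1}$, which by Lemma 4 is not nilpotent. The way out is to pull the product back from a larger group, where $\xi_t,\xi_t^q,\dots,\xi_t^{q^{p-1}}$ become *independent* coordinates that are not $p$-th powers and all have the same weight.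

Let $n=pt$, and let $\Gamma$ be the group scheme over $k$ of unitriangular matrices $(x_{ij})_{0\le i,j\le n}$ with $x_{ij}=0$ for $0<j-i<t$. Its coordinate ring is
$$R=k[x_{ij}:0\le i<j\le n,\ j-i\ge t],\qquad\Delta x_{ij}=x_{ij}\otimes1+1\otimes x_{ij}+\sum_{i<l<j}x_{il}\otimes x_{lj}.$$
Give $x_{ij}$ weight $j-i\ge t$; then $R$ is a connected graded Hopf algebra. The elements $y_r=x_{(r-1)t,\,rt}$, $1\le r\le p$, are primitive: an index $l$ in the sum would need $l-i\ge t$ and $j-l\ge t$ while $j-i=t$. Put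
$$z=\prod_{r=1}^pb(y_r)\in H^{2p}(R),\qquad\text{of weight }p\cdot pt=p^2t .$$

Example. For $p=3$, $t=1$, $\Gamma$ is the group of $4\times4$ unitriangular matrices, $y_1,y_2,y_3$ are the entries just above the diagonal, and $z$ has degree $6$ and weight $9$.

**Proposition 8.** $z$ is nilpotent in $H^*(R)$.

**Step 1: $z$ is nilpotent on the Frobenius kernel $\Gamma_{(1)}$, with coordinate ring $R''=R/(x_{ij}^p)$.** This group has height $\le1$, so use Fact 3 with $r=1$. A homomorphism $\mathbb G_{a(1),K}\to\Gamma_{(1),K}$ is in particular a matrix $g(T)=\sum_{m<p}g_mT^m\in\Gamma(K[T]/T^p)$ with $g_0=1$ and $g(T+S)=g(T)g(S)$ over $K[T,S]/(T^p,S^p)$. Let $X=g_1$; then $X_{ij}=0$ unless $j-i\ge t$. Compare coefficients of $T^mS$. For $m\le p-2$ we get $(m+1)g_{m+1}=g_mX$, so $g_m=X^m/m!$ for $m\le p-1$. For $m=p-1$ the left side has no such term, so $0=g_{p-1}X=X^p/(p-1)!$, that is, $X^p=0$. Therefore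
$$0=(X^p)_{0,n}=\sum_{0=i_0<i_1<\dots<i_p=pt}\ \prod_{r=1}^pX_{i_{r-1}i_r}.$$
A nonzero summand has $p$ steps, each at least $t$, with sum $pt$; so every step is $t$. Only one summand survives, and
$$\prod_{r=1}^pc_r=0,\qquad c_r=X_{(r-1)t,\,rt}. \tag{8}$$
For $m\ge2$ the entries of $X^m$ vanish unless $j-i\ge mt>t$, so $y_r$ pulls back to $c_rT$. Hence $z$ pulls back to $\prod_rb(c_rT)=\big(\prod_rc_r\big)^p\,b(T)^p=0$. By Fact 3 there is $N\ge1$ with $z^N\mapsto0$ in $H^*(R'')$. (This $N$ is an exponent, not the norm, which is not used in this section.)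

For $p=3$, $t=1$: a strictly upper triangular $4\times4$ matrix $X$ has $X^3=0$ exactly when $c_1c_2c_3=0$.

**Step 2: classes of degree $a$ in $H^*(R)$ and $H^*(R'')$ have weight at least about $\kappa a$, where $\kappa=pt/2$.** Note $\kappa>t$ since $p\ge3$. Let $D_0$ be the number of coordinates $x_{ij}$ and $K_0=(\kappa-t)D_0$. We show that
$$H^a(R)_v=0\ \text{ and }\ H^a(R'')_v=0\quad\text{unless}\quad v\ge\kappa a-K_0. \tag{9}$$
First take one primitive generator $x$ of weight $\ge t$, and $H^*(k[x])$ or $H^*(k[x]/x^p)$, with the generators of Fact 1.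

* $h(x)$, which occurs at most once in a monomial, has degree $1$ and weight $\ge t=\kappa-(\kappa-t)$.
* $h(x^{p^s})$ with $s\ge1$ has degree $1$ and weight $\ge pt\ge\kappa$.
* $b(x^{p^s})$ has degree $2$ and weight $\ge pt=2\kappa$.

So classes of degree $a$ have weight $\ge\kappa a-(\kappa-t)$. Now adjoin the $x_{ij}$ one at a time in order of nondecreasing $j-i$, and let $R^{(c)}$ be generated by the first $c$ of them. Since $\Delta x_{ij}$ involves, besides $x_{ij}$, only coordinates of smaller gap, $R^{(c-1)}\subset R^{(c)}$ are sub-Hopf algebras of $R$ with quotient $R^{(c)}/R^{(c)}(R^{(c-1)})^+=k[x]$, $x$ primitive. We claim that degree-$a$ classes of $H^*(R^{(c)})$ have weight $\ge\kappa a-c(\kappa-t)$. This holds for $R^{(0)}=k$. If it holds for $c-1$, use Fact 2: by Lemma 2 a nonzero class of $E_2^{a,b}=H^a(R^{(c-1)},H^b(k[x]))$ has weight at least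
$$\kappa a-(c-1)(\kappa-t)+\kappa b-(\kappa-t)=\kappa(a+b)-c(\kappa-t),$$
which gives the claim for $c$. With $c=D_0$ we get (9) for $R$. The same argument with the truncated algebras $R^{(c)}/(x_{ij}^p)$ and quotients $k[x]/x^p$ gives (9) for $R''$.

**Step 3: the powers of $z$ lie on the line $v=\kappa d$, where high filtration is empty.** Let $R'=k[x_{ij}^p]\subset R$. The Frobenius $x_{ij}\mapsto x_{ij}^p$ is an isomorphism of Hopf algebras $R\cong R'$ over $\mathbb F_p$ that multiplies weights by $p$. So by (9), $H^a(R')_v=0$ unless $v\ge p(\kappa a-K_0)$. Apply Fact 2 to $R'\subset R$, with quotient $R''$. By Lemma 2 and (9), $E_2^{a,b}=H^a(R',H^b(R''))$ vanishes in weight $v$ unless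
$$v\ \ge\ p\kappa a-pK_0+\kappa b-K_0=\kappa(a+b)+(p-1)\kappa a-(p+1)K_0 .$$
So in total degree $d=a+b$ and weight exactly $\kappa d$,
$$E_2^{a,b}=0\quad\text{whenever}\quad a>a_0:=\Big\lfloor\frac{(p+1)K_0}{(p-1)\kappa}\Big\rfloor. \tag{10}$$
Every power $z^l$ has degree $d=2pl$ and weight $p^2tl=\frac{pt}2\cdot2pl=\kappa d$. By Step 1, $z^N\in F^1$, so $z^{N(a_0+1)}\in F^{a_0+1}$. In its degree $d$ and weight $\kappa d$, all $E_\infty^{a,d-a}$ with $a\ge a_0+1$ vanish by (10), and the filtration is finite. Hence $z^{N(a_0+1)}=0$. $\square$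

For $p=3$, $t=1$: $\kappa=\frac32$, $D_0=6$, $K_0=3$, $a_0=\lfloor12/3\rfloor=4$, so $z^{5N}=0$.

## 7. The map $R\to D_{t,pt}$ and the proof of Theorem A

**Step 1: a Hopf map carrying $z$ to $\beta_0\beta_1\cdots\beta_{p-1}$.** Define $\theta:R\to D_{t,pt}$ by $\theta(x_{ij})=\xi_{j-i}^{p^{n-j}}$, $n=pt$. This makes sense, as $t\le j-i\le pt$ and $n-j\ge0$. It is a Hopf map:
$$\Delta\big(\xi_{j-i}^{p^{n-j}}\big)=\sum_l\xi_{j-i-l}^{p^{l+n-j}}\otimes\xi_l^{p^{n-j}}=\sum_m\xi_{m-i}^{p^{n-m}}\otimes\xi_{j-m}^{p^{n-j}}\qquad(m=j-l),$$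
and this is $\sum_m\theta(x_{im})\otimes\theta(x_{mj})$, with $x_{ii}=1$; the conventions $\xi_l=0$ and $x_{i,i+l}=0$ for $0<l<t$ match. (It does not match weights with internal degrees, and it need not: nilpotence has already been proved in $H^*(R)$, and the ungraded cobar complex of $D_{t,pt}$ is the direct sum of its internal degrees.) Since $\theta(y_r)=\xi_t^{p^{(p-r)t}}$,
$$\theta_*(b(y_r))=b_{t,(p-r)t}=\beta_{p-r},\qquad\theta_*(z)=\beta_0\beta_1\cdots\beta_{p-1}.$$
By Proposition 8 this product is nilpotent.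

**Step 2: $b_{tt}$ is nilpotent in $\mathrm{Ext}_{D_{t,pt}}$.** By (7), $\beta_1^M=\gamma\cdot\beta_0\beta_1\cdots\beta_{p-1}$ for some $\gamma$. The product is central and nilpotent, so $\beta_1=b_{tt}$ is nilpotent.

**Step 3: all $s\ge t$.** The Frobenius power $f\mapsto f^{p^{s-t}}$ is a Hopf algebra endomorphism of $D_{t,pt}$ over $\mathbb F_p$. The induced ring map on cohomology sends $b_{tt}=b(\xi_t^{p^t})$ to $b(\xi_t^{p^s})=b_{ts}$, so $b_{ts}$ is nilpotent. This proves Theorem A, and with it parts (a) and (b) of the conjecture. $\blacksquare$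

## 8. Sharpness of $pt$ and of $s\ge t$: proof of Theorem B

**Part 1.** For $t\le m<pt$ this is Lemma 3. Let $m\ge pt$. If $s\ge t$, then $b_{ts}$ is nilpotent by Theorem A and naturality along $D_{t,pt}\subset D_{t,m}$. If $s<t$, it is not nilpotent, by Lemma 4.

**Part 2.** If $s\ge t$, use Theorem A. If $\xi_t^{p^s}=0$ in $B$, the defining cocycle of $b_{ts}$ is $0$. Now let $s<t$ and $\xi_t^{p^s}\ne0$ in $B$; we look for a quotient of $B$ in which $b_{ts}$ is a polynomial generator. By the Adams–Margolis classification (*Sub-Hopf-algebras of the Steenrod algebra*, Proc. Camb. Phil. Soc. 76 (1974)), $B=A/I$ with $I$ generated by some $\xi_i^{p^{e_i}}$ $(0\le e_i\le\infty$, where $e_i=\infty$ means that no power of $\xi_i$ is imposed$)$ and some of the $\tau_j$. Since $\xi_t^{p^s}\ne0$ in $B$, $e_t>s$.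

Let $I'=(\tau_j\ (\text{all }j),\ \xi_i\ (i\ne t),\ \xi_t^{p^t})\subset A$. This is a Hopf ideal:

* Every term of $\Delta\tau_n$ has a factor $\tau_i$.
* A term $\xi_{i-l}^{p^l}\otimes\xi_l$ of $\Delta\xi_i$ with $i\ne t$, $i\geq 1$, is visibly in $I'\otimes A+A\otimes I'$ unless $l$ and $i-l$ both lie in $\{0,t\}$, which forces $i=2t$, $l=t$; and $\xi_t^{p^t}\otimes\xi_t$ lies there too.
* Modulo $I'\otimes A+A\otimes I'$ the element $\xi_t$ is primitive, so $\Delta(\xi_t^{p^t})\equiv\xi_t^{p^t}\otimes1+1\otimes\xi_t^{p^t}\equiv0$.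

All generators of $I$ except $\xi_t^{p^{e_t}}$ lie in $I'$, so $A/(I+I')=k[\xi_t]/(\xi_t^{p^{\min(e_t,t)}})$, a quotient of $B$. Since $\min(e_t,t)>s$, Fact 1 says that $b_{ts}$ maps to a polynomial generator there. So $b_{ts}$ is not nilpotent in $\mathrm{Ext}_B$. $\blacksquare$
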